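\title{A projective core that is not strongly projective}

\begin{abstract}
A graph $H$ is projective if every idempotent homomorphism $H^n\to H$ is a projection, and strongly projective if the same holds for homomorphisms $G\times H^n\to H$ with an arbitrary connected graph $G$ on at least two vertices as an extra factor. Larose conjectured that every projective core is strongly projective. We disprove this. We construct infinitely many cores $H$ for which the condition holds for every connected non-bipartite $G$ and fails for every connected bipartite $G$ with at least two vertices. Every graph that is not strongly projective fails the condition for all such bipartite $G$, so this set of failures is the smallest possible.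
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite, undirected and without loops, unless loops are explicitly allowed. We write $u\sim v$ for adjacent vertices and $N(v)$ for the set of neighbors of $v$. A \emph{homomorphism} $G\to H$ is a map $V(G)\to V(H)$ that sends edges to edges. The \emph{direct product} $G_1\times G_2$ has vertex set $V(G_1)\times V(G_2)$, and $(a,b)\sim(a',b')$ if and only if $a\sim a'$ in $G_1$ and $b\sim b'$ in $G_2$. We write $H^n$ for the product of $n$ copies of $H$; two tuples are adjacent in $H^n$ exactly when they are adjacent in every coordinate.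

A graph $H$ is a \emph{core} if every homomorphism $H\to H$ is an automorphism. A map $\varphi\colon V(H)^n\to V(H)$ is \emph{idempotent} if $\varphi(x,\dots,x)=x$ for all $x$. The \emph{projections} $\pi_i(x_1,\dots,x_n)=x_i$ are idempotent homomorphisms $H^n\to H$, and $H$ is \emph{projective} if for every $n\ge2$ there are no others. For a core, idempotence is only a normalization: if $f\colon H^n\to H$ is a homomorphism, then $\alpha(x)=f(x,\dots,x)$ is an automorphism and $\alpha^{-1}\circ f$ is idempotent. So a core is projective exactly when every homomorphism $H^n\to H$ is a projection followed by an automorphism. The core $K_2$ is not projective, since the majority function on $\{0,1\}^3$ sends complementary triples to complementary values. The cores $K_k$ with $k\ge3$ are projective (Example~\ref{ex:cliques}).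

Strong projectivity, a notion of Larose, lets the homomorphism depend on a parameter that moves in a second graph. For a graph $H$ and a connected graph $G$ with at least two vertices, let $P_H(G)$ be the following statement.

\begin{quote}
For every $n\ge1$ and every homomorphism $f\colon G\times H^n\to H$ with $f(g,x,\dots,x)=x$ for all $g\in V(G)$ and $x\in V(H)$, there is an index $i$ such that $f(g,x_1,\dots,x_n)=x_i$ for all $g\in V(G)$ and all $x_1,\dots,x_n\in V(H)$.
\end{quote}

The graph $H$ is \emph{strongly projective} if $P_H(G)$ holds for every connected graph $G$ with at least two vertices. Each single statement $P_H(G)$ implies that $H$ is projective: given an idempotent homomorphism $f_0\colon H^n\to H$, apply $P_H(G)$ to $f(g,x)=f_0(x)$. The following converse is stated in~\cite{slides}.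

\begin{quote}
\textbf{Conjecture} (Larose, 2002). Every projective core is strongly projective.
\end{quote}

There is a good reason to expect this. To prove that an idempotent homomorphism $f_0$ is a projection, one compares the values of $f_0$ at adjacent tuples. Given $f\colon G\times H^n\to H$ and an edge $gg'$ of $G$, one can compare $f(g,\cdot)$ and $f(g',\cdot)$ at adjacent tuples in the same way, passing back and forth along the edge. For complete graphs this works without loss (Section~\ref{sec:cliques}). What the back-and-forth argument cannot imitate is a parity argument, in which one follows an odd closed walk in $H^n$ and compares its two ends: in $K_2\times H^n$ the two ends lie over different vertices of $K_2$. The counterexample is built so that its projectivity rests on a parity argument.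

\begin{theorem}\label{thm:main}
There is a graph $H$, in fact there are infinitely many, such that
\begin{itemize}
\item[(a)] $H$ is a core;
\item[(b)] $P_H(G)$ holds for every connected non-bipartite graph $G$; in particular $H$ is projective;
\item[(c)] $P_H(G)$ fails, already with $n=2$, for every connected bipartite graph $G$ with at least two vertices; in particular $H$ is not strongly projective.
\end{itemize}
\end{theorem}

So the conjecture is false. The failures in (c) cannot be avoided.

\begin{proposition}\label{prop:sharp}
Let $H$ be a graph with at least two vertices and let $G_0$ be any connected bipartite graph with at least two vertices. Then $H$ is strongly projective if and only if $P_H(G_0)$ holds.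
\end{proposition}

A graph with at most one vertex is trivially strongly projective. Hence every graph $H$ that is not strongly projective fails $P_H(G)$ for all connected bipartite $G$ with at least two vertices, and Theorem~\ref{thm:main} shows that it need not fail $P_H(G)$ for any other $G$.

The graph $H$ has a flexible part $M$, on which a non-projection lives, and a rigid frame that holds $M$ in place. Section~\ref{sec:maps} sets up a language in which the role of $G$ is easy to see, and proves Proposition~\ref{prop:sharp}. Section~\ref{sec:cliques} treats cliques, which anchor the frame. Section~\ref{sec:signs} presents the parity mechanism and builds $M$ over a base graph $T$, and Section~\ref{sec:T} chooses $T$. The frame is built in Section~\ref{sec:H}. Sections~\ref{sec:bip} and~\ref{sec:nonbip} prove (c), and then (a) and (b).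

\section{Graphs of maps}\label{sec:maps}

For graphs $X$ and $H$, let $\operatorname{Map}(X,H)$ be the graph, with loops allowed, whose vertices are all maps $V(X)\to V(H)$, and in which
\[
\varphi\sim\psi\quad\Longleftrightarrow\quad \varphi(x)\sim\psi(y)\ \text{ for all ordered pairs $(x,y)$ with } x\sim y \text{ in } X .
\]
The relation is symmetric. A map $\varphi$ carries a loop exactly when it is a homomorphism. A map $f\colon V(G)\times V(X)\to V(H)$ is a homomorphism $G\times X\to H$ exactly when $f(g,\cdot)\sim f(g',\cdot)$ for all $g\sim g'$, that is, when $g\mapsto f(g,\cdot)$ is a homomorphism $G\to\operatorname{Map}(X,H)$.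

Let $I_n(H)$ be the subgraph of $\operatorname{Map}(H^n,H)$ induced by the idempotent maps. Then $P_H(G)$ says that for every $n$, every homomorphism $G\to I_n(H)$ is constant with value a projection. In particular, $P_H(K_2)$ says that the only edges of the graphs $I_n(H)$ are the loops at the projections, while projectivity says only that there are no other loops.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
One direction holds by definition. For the other, assume $P_H(G_0)$. Let $\varphi\sim\psi$ in $I_n(H)$. Sending one color class of $G_0$ to $\varphi$ and the other to $\psi$ is a homomorphism $G_0\to I_n(H)$. Both classes are nonempty, so $\varphi=\psi$ is a projection. Now let $G$ be connected with at least two vertices and let $\Phi\colon G\to I_n(H)$ be a homomorphism. For every edge $gg'$ we have $\Phi(g)\sim\Phi(g')$, so $\Phi(g)=\Phi(g')$ is a projection. As $G$ is connected and has an edge, $\Phi$ is constant with value a projection.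
\end{proof}

To disprove the conjecture we need an edge of some $I_n(H)$ that is not a loop at a projection, while all loops are at projections. To obtain (b) we need such edges to lie in bipartite components of $I_n(H)$, where no non-bipartite $G$ can be mapped. The following standard fact carries all parity arguments below.

\begin{lemma}\label{lem:walks}
Let $X$ be a connected non-bipartite graph. There is an $\ell_0$ such that any two vertices of $X$, possibly equal, are joined by walks of every length $\ell\ge\ell_0$. A direct product of finitely many connected non-bipartite graphs is connected and non-bipartite.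
\end{lemma}

\begin{proof}
Fix an odd cycle $C$ and a vertex $c$ of $C$. A walk from $u$ to $c$ to $v$, taken once with and once without a turn around $C$, gives walks from $u$ to $v$ of both parities. Going back and forth along an edge lengthens a walk by $2$. So all large lengths occur for each of the finitely many pairs $u,v$. A walk of length $\ell$ in a product is a tuple of walks of length $\ell$ in the factors, so in the product any two vertices are joined by walks of all large lengths. Thus the product is connected and has closed walks of odd length.
\end{proof}

\section{Cliques}\label{sec:cliques}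

The next lemma is the back-and-forth argument mentioned in the introduction. We need it for a clique $Q$ inside a larger graph $H$, where the values of the maps may a priori lie outside $Q$. The two hypotheses exclude this for the tuples that the proof uses. We write $[n]=\{1,\dots,n\}$.

\begin{lemma}\label{lem:clique}
Let $Q$ be a clique of a graph $H$, partitioned into at least three nonempty blocks. Call a subset of $Q$ \emph{transversal} if its elements lie in distinct blocks. Assume:
\begin{itemize}
\item[(Q1)] for $u\in Q$, the only vertex of $H$ adjacent to all of $Q\setminus\{u\}$ is $u$;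
\item[(Q2)] for a transversal set $C$ with $|C|\in\{2,3\}$, every vertex of $H$ adjacent to all of $Q\setminus C$ lies in $C$.
\end{itemize}
Let $n\ge 1$ and let $\varphi\sim\psi$ in $\operatorname{Map}(H^n,H)$ satisfy $\varphi(u,\dots,u)=\psi(u,\dots,u)=u$ for all $u\in Q$. Then there is an index $i$ with $\varphi(x)=\psi(x)=x_i$ for all $x\in Q^n$.
\end{lemma}

\begin{proof}
Two tuples in $Q^n$ are adjacent exactly when they differ in every coordinate. If all entries of $x$ lie in a transversal set $C$ with $|C|\in\{2,3\}$, then $x\sim(d,\dots,d)$ for every $d\in Q\setminus C$, so $\varphi(x)\sim\psi(d,\dots,d)=d$. By (Q2), and by symmetry,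
\begin{equation}\label{eq:conserv}
\varphi(x),\ \psi(x)\in C .
\end{equation}
For $a\ne b$ in $Q$ and $I\subseteq[n]$, let $\langle a,b\rangle_I$ be the tuple with entries $a$ on $I$ and $b$ off $I$. We first find out which sets $I$ decide the value on such tuples, then show that a single coordinate decides, and finally treat arbitrary tuples.

\emph{Large sets.} Fix a transversal triple $A=\{a,b,c\}$ and a set $I$. For distinct $d,e\in A$, \eqref{eq:conserv} gives $\varphi(\langle d,e\rangle_I),\psi(\langle d,e\rangle_I)\in\{d,e\}$. Say that $d$ \emph{wins for $\varphi$} if $\varphi(\langle d,e\rangle_I)=d$ for some $e\in A\setminus\{d\}$, and define winning for $\psi$ in the same way. For all $e,e'\in A\setminus\{d\}$ the tuples $\langle d,e\rangle_I$ and $\langle e',d\rangle_I$ are adjacent. Therefore, if $d$ wins for $\varphi$, then $\psi(\langle e',d\rangle_I)\ne d$, so $\psi(\langle e',d\rangle_I)=e'$ for both $e'\in A\setminus\{d\}$; the same rule holds with $\varphi$ and $\psi$ exchanged. Suppose that some element wins for one of the maps, say $a$ wins for $\varphi$. Then $b$ and $c$ win for $\psi$. From $b$ we get that $a,c$ win for $\varphi$,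 and from $c$ that $a,b$ do. Since all three elements win for $\varphi$, the rule gives $\psi(\langle e,d\rangle_I)=e$ for all $e\neq d$ in $A$. Then all three win for $\psi$, and the same equations hold for $\varphi$. In this case we call $I$ \emph{large}. If nothing wins, then $\varphi(\langle d,e\rangle_I)=\psi(\langle d,e\rangle_I)=e$ for all $d\ne e$ in $A$. Since $\langle d,e\rangle_I=\langle e,d\rangle_{[n]\setminus I}$, we conclude:
\begin{itemize}
\item[(i)] exactly one of $I$ and $[n]\setminus I$ is large, and a single value $\varphi(\langle d,e\rangle_I)$ or $\psi(\langle d,e\rangle_I)$ tells whether $I$ is large.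
\end{itemize}
The set $[n]$ is large because $\varphi(a,\dots,a)=a$, so $\emptyset$ is not.
\begin{itemize}
\item[(ii)] Disjoint sets $I,J$ are not both large. The tuples $\langle a,b\rangle_I$ and $\langle a,c\rangle_J$ have entries $a,c$ on $I$, entries $b,a$ on $J$, and entries $b,c$ elsewhere, so they are adjacent. If $I$ and $J$ were large, $\varphi$ of the first and $\psi$ of the second would both be $a$, and $a\not\sim a$.
\item[(iii)] If $[n]$ is the disjoint union of $I,J,L$, then one of the three is large. Let $x$ be $a$ on $I$, $b$ on $J$ and $c$ on $L$. By \eqref{eq:conserv}, $\varphi(x)\in A$, and after renaming we may assume $\varphi(x)=a$. The tuple $\langle b,a\rangle_I$ is adjacent to $x$, so $\psi(\langle b,a\rangle_I)\ne a$. Hence $\psi(\langle b,a\rangle_I)=b$ and $I$ is large.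
\end{itemize}

\emph{One coordinate decides.} Let $I_0$ be a minimal large set; it is nonempty. If $I_0$ were the disjoint union of nonempty sets $I_1,I_2$, then (iii) applied to $I_1,I_2,[n]\setminus I_0$ would contradict minimality or (i). So $I_0=\{i\}$. By (ii) no set avoiding $i$ is large, and then by (i) every set containing $i$ is large.

\emph{Arbitrary tuples.} Let $x\in Q^n$ and $u\in Q\setminus\{x_i\}$. There is a transversal triple $A'\ni u$ with $|A\cap A'|\ge2$: take $A'=A$ if $u\in A$, and otherwise add to $u$ two elements of $A$ outside the block of $u$. By the second part of (i), $A$ and $A'$ define the same large sets. Pick $d\in A'\setminus\{u\}$, let $I=\{l:x_l\ne u\}\ni i$, and let $y=\langle u,d\rangle_I$. Then $I$ is large, so $\psi(y)=u$, and $y$ differs from $x$ in every coordinate, so $\varphi(x)\sim u$. Thus $\varphi(x)$ is adjacent to all of $Q\setminus\{x_i\}$, and $\varphi(x)=x_i$ by (Q1). Exchanging $\varphi$ and $\psi$ gives $\psi(x)=x_i$.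
\end{proof}

\begin{example}\label{ex:cliques}
For $k\ge3$ take $H=Q=K_k$ with singleton blocks. Then (Q1) and (Q2) hold, since no vertex is adjacent to itself. Lemma~\ref{lem:clique} says that $P_{K_k}(K_2)$ holds, so $K_k$ is strongly projective by Proposition~\ref{prop:sharp}.
\end{example}

\section{Signs and the graph $M$}\label{sec:signs}

Signs are the symbols $0,+,-$, negated in the usual way, with $-0=0$.

\begin{example}\label{ex:toy}
Let $T=K_3$. Stack three copies of $V(T)$, labeled $0,+,-$, and join $(t,a)$ to $(t',a')$ when $t\sim t'$ and $a'=-a$. Consider maps that send each $t$ to one of its three copies, and record such a map by the function $\varphi\colon V(T)\to\{0,+,-\}$ of chosen labels. Two such maps $\varphi,\psi$ are adjacent when $\psi(t')=-\varphi(t)$ for all $t\ne t'$. For distinct $t,t''$ let $t'$ be the third vertex; then $\varphi(t)=-\psi(t')=\varphi(t'')$. So $\varphi$ is a constant and $\psi$ is its negative. Among the $27$ maps there are exactly two edges: a loop at the constant $0$, which is the inclusion of $T$ as the layer $0$, and an edge between the constants $+$ and $-$.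
\end{example}

This is the picture that we want in $I_2(H)$: an isolated loop and, apart from it, a bipartite component. A connected non-bipartite parameter graph must go to the loop, while $K_2$ can use the other edge. The example fails in one respect. With $T$ sitting in $H$ as the layer $0$, the map $(\varepsilon,t,s)\mapsto(t,\varepsilon)$ on $K_2\times T^2$ is not idempotent, since $(\varepsilon,t,t)$ must go to $t$. So the value has to depend on the second argument, and it has to fall back to the layer $0$ on the diagonal.

We therefore start from a graph $T$ and add the required values freely: $f(\varepsilon,t,t)=t$, and $f(\varepsilon,t,s)$ is a new vertex $(t,s,\varepsilon)$ for $s\neq t$. For edges $tt'$ and $ss'$ of $T$ we need $f(+,t,s)\sim f(-,t',s')$. When $s=t$ and $s'\neq t'$, this is an edge from $t$ to $(t',s',-)$, where $t$ is a common neighbor of $t'$ and $s'$. Next, $f$ must also be defined when its first $H$-argument is a new vertex $m$, and the simplest choice is $f(\varepsilon,m,y)=m$. If $m\sim t$, then $m$ must be adjacent to every value $f(\varepsilon,t,y)$. This explains the three kinds of edges below.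

\begin{definition}\label{def:M}
Let $T$ be a graph. The graph $M=M(T)$ has vertex set
\[
V(M)=V(T)\cup\{(t,s,\varepsilon): t,s\in V(T),\ t\ne s,\ \varepsilon\in\{+,-\}\}.
\]
The \emph{fiber} $L(t)$ consists of $t$ and all vertices $(t,s,\varepsilon)$; the fibers partition $V(M)$. Put $\operatorname{sgn}(t)=0$ and $\operatorname{sgn}(t,s,\varepsilon)=\varepsilon$. The vertex $(t,s,\varepsilon)$ \emph{sees} $t'\in V(T)$ if $t'$ is a common neighbor of $t$ and $s$ in $T$; vertices of $T$ see nothing. For each ordered pair $(t,t')$ with $t\sim t'$ in $T$, the graph $M$ has the following edges, and it has no others: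
\begin{itemize}
\item[(E0)] $t\sim t'$;
\item[(E1)] $m\sim m'$ for all $m'\in L(t')$, whenever $m\in L(t)$ sees $t'$;
\item[(E2)] $(t,s,\varepsilon)\sim(t',s',-\varepsilon)$ whenever $s\sim s'$ in $T$, $s\ne t$ and $s'\ne t'$.
\end{itemize}
\end{definition}

Every edge of $M$ joins two fibers $L(t),L(t')$ with $t\sim t'$, so collapsing each $L(t)$ to $t$ is a homomorphism $M\to T$, and each fiber is an independent set. An edge with both ends in $V(T)$ is of type (E0), so $M$ induces $T$ on $V(T)$. Sorting edges by type gives two more facts, for $t\sim t'$ in $T$.
\begin{itemize}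
\item[(M1)] A vertex $m\in L(t)\setminus\{t\}$ is adjacent to $t'$ if and only if $m$ sees $t'$, and then $m$ is adjacent to all of $L(t')$. Indeed, an edge $mt'$ can only be of type (E1), and $t'$ sees nothing.
\item[(M2)] If $m\in L(t)$ and $m'\in L(t')$ are adjacent, $m$ does not see $t'$ and $m'$ does not see $t$, then $\operatorname{sgn}m'=-\operatorname{sgn}m$. Indeed, the edge is of type (E0) or (E2).
\end{itemize}

For $\varepsilon\in\{+,-\}$ and $t,s\in V(T)$ put $\mu_\varepsilon(t,s)=(t,s,\varepsilon)$ if $s\ne t$, and $\mu_\varepsilon(t,t)=t$.

\begin{lemma}\label{lem:mu}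
If $t\sim t'$ and $s\sim s'$ in $T$, then $\mu_+(t,s)\sim\mu_-(t',s')$ in $M$.
\end{lemma}

\begin{proof}
If $s\ne t$ and $s'\ne t'$ this is (E2), and if $s=t$ and $s'=t'$ it is (E0). If $s=t$ and $s'\ne t'$, then $t$ is adjacent to $t'$ and to $s'$, so $(t',s',-)$ sees $t$ and (E1) applies. If $s\ne t$ and $s'=t'$, then $t'$ is adjacent to $t$ and to $s$, so $(t,s,+)$ sees $t'$ and (E1) applies.
\end{proof}

A \emph{section} is a map $\varphi\colon V(T)\to V(M)$ with $\varphi(t)\in L(t)$ for all $t$. Let $F$ be the subgraph of $\operatorname{Map}(T,M)$ induced by the sections, and let $\iota\in V(F)$ be the inclusion $\iota(t)=t$. We want $F$ to look like the graph in Example~\ref{ex:toy}. The edges (E1) ignore signs, and for a careless choice of $T$ they destroy the picture.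

\begin{example}\label{ex:bad}
Let $T=K_r$ on $\mathbb Z_r$ with $r\ge3$, and let $\varphi(t)=(t,t+1,+)$, which sees every vertex except $t$ and $t+1$. For $t\ne t'$ we cannot have both $t'=t+1$ and $t=t'+1$, so $\varphi(t)$ sees $t'$ or $\varphi(t')$ sees $t$, and $\varphi(t)\sim\varphi(t')$ by (E1). Thus $\varphi\neq\iota$ is a loop of $F$. For $r=3$ each $\varphi(t)$ sees only one vertex, but $T$ has only as many edges as vertices. For large $r$ there are many edges, but each $\varphi(t)$ sees almost everything.
\end{example}

So $T$ should have no $4$-cycle, so that each vertex of $M$ sees at most one vertex. Then two sections can break the sign rule on at most $2|V(T)|$ edges of $T$, and $T$ should have so many, and so evenly spread, edges that the argument of Example~\ref{ex:toy} survives the loss of these.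

\section{The base graph $T$ and the sign lemma}\label{sec:T}

From now on $p>1000$ is a prime, $N=p^2$, and $T$ is the graph with vertex set $\mathbb F_p^2$ in which distinct vertices $(a,b)$ and $(c,d)$ are adjacent if and only if $b+d=ac$. For $B\subseteq V(T)$ let $B^c=V(T)\setminus B$, let $e(B)$ be the number of edges inside $B$, and let $e(B,B^c)$ be the number of edges between $B$ and $B^c$. The size of $p$ enters only through $\sqrt p>31$.

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(T1)] Two distinct vertices of $T$ have at most one common neighbor; in particular $T$ contains no $K_4$. All degrees are at least $p-1$.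
\item[(T2)] $e(B,B^c)\ge(p-\sqrt p)\,|B|\,|B^c|/N$ for all $B\subseteq V(T)$.
\item[(T3)] If $|B|\ge N/9$, then $e(B)>2N$.
\item[(T4)] $T$ is connected and non-bipartite.
\end{itemize}
\end{lemma}

\begin{proof}
Let $A$ be the symmetric $0/1$ matrix of the relation $b+d=ac$, with the diagonal included. Given $(a,b)$, each $c$ determines one $d$, so all row sums are $p$. The diagonal entry at $(a,b)$ is $1$ exactly when $2b=a^2$, which happens for $p$ vertices. Off the diagonal, $A$ is the adjacency matrix of $T$, so all degrees are $p$ or $p-1$. For $(a,b)\ne(c,d)$, the corresponding entry of $A^2$ counts the pairs $(x,y)$ with $y=ax-b=cx-d$. The equation $(a-c)x=b-d$ has one solution if $a\ne c$ and none if $a=c$. This proves (T1), because two vertices of a $K_4$ have two common neighbors.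

The diagonal entries of $A^2$ equal $p$, so for a real vector $z=(z_{a,b})$,
\[
\|Az\|^2=z^\top A^2z=p\|z\|^2+\Bigl(\sum_{a,b}z_{a,b}\Bigr)^2-\sum_a\Bigl(\sum_b z_{a,b}\Bigr)^2 .
\]
Hence $\|Az\|\le\sqrt p\,\|z\|$ when $z$ is orthogonal to the all-ones vector $\mathbf 1$. Write the indicator vector of $B$ as $\chi_B=\frac{|B|}{N}\mathbf 1+z_B$ with $z_B\perp\mathbf 1$; then $\|z_B\|^2=|B|(1-|B|/N)$. Since $A\mathbf 1=p\mathbf 1$ and $A$ is symmetric, the mixed terms vanish and $\chi_B^\top A\chi_C=p|B||C|/N+z_B^\top Az_C$. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:mix}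
\chi_B^\top A\chi_C\ \ge\ \frac{p\,|B||C|}{N}-\sqrt p\,\|z_B\|\,\|z_C\| .
\end{equation}
For $C=B^c$ the left side is $e(B,B^c)$ and $\|z_B\|^2=\|z_C\|^2=|B||B^c|/N$, which gives (T2). For $C=B$ the left side is at most $2e(B)+p$, and $\|z_B\|^2\le|B|$. If $|B|\ge N/9$, then
\[
2e(B)\ \ge\ |B|\Bigl(\frac{|B|}{p}-\sqrt p\Bigr)-p\ \ge\ \frac N9\Bigl(\frac p9-\sqrt p\Bigr)-p\ >\ 8N-p\ >\ 4N,
\]
because $p/9-\sqrt p=\sqrt p\,(\sqrt p/9-1)>31\cdot\frac{22}{9}>72$. This is (T3). By (T2), edges leave every nonempty proper subset, so $T$ is connected. A bipartite graph on $N$ vertices has an independent set of size at least $N/2$, which (T3) excludes.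
\end{proof}

Let $M=M(T)$ and $F$ be as in Section~\ref{sec:signs}. By (T1), every vertex of $M$ sees at most one vertex, and since $M\to T$ is a homomorphism, cliques of $M$ have at most three vertices. Say that a section $\varphi$ has \emph{majority sign} $\varepsilon\in\{+,-\}$ if $\operatorname{sgn}\varphi(t)=\varepsilon$ for more than $N/2$ vertices $t$. A section has at most one majority sign, and $\iota$ has none.

\begin{lemma}[Sign lemma]\label{lem:sign}
If $\varphi\sim\psi$ in $F$, then either $\varphi=\psi=\iota$, or there is $\varepsilon\in\{+,-\}$ such that $\varphi$ has majority sign $\varepsilon$ and $\psi$ has majority sign $-\varepsilon$.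
\end{lemma}

\begin{proof}
Call an edge $tt'$ of $T$ \emph{spoiled} if $\varphi(t)$ or $\psi(t)$ sees $t'$, or $\varphi(t')$ or $\psi(t')$ sees $t$. Each of $\varphi(t)$, $\psi(t)$ sees at most one vertex, so at most $2N$ edges are spoiled. Let $\sigma(t)=(\operatorname{sgn}\varphi(t),\operatorname{sgn}\psi(t))$, and let $\tau(a,b)=(-b,-a)$ for signs $a,b$. On an unspoiled edge $tt'$, (M2) applies to $\varphi(t)\sim\psi(t')$ and to $\psi(t)\sim\varphi(t')$, and gives $\sigma(t')=\tau(\sigma(t))$. The fixed points of $\tau$ are $(0,0)$, $(+,-)$ and $(-,+)$.

There are nine pairs of signs, so some pair $\sigma_0$ is taken on a set $B=\{t:\sigma(t)=\sigma_0\}$ with $|B|\ge N/9$. If $\tau(\sigma_0)\ne\sigma_0$, then all edges inside $B$ are spoiled, contradicting (T3). So $\tau(\sigma_0)=\sigma_0$, and all edges between $B$ and $B^c$ are spoiled. By (T2), $(p-\sqrt p)|B^c|/9\le2N$. As $p-\sqrt p=\sqrt p(\sqrt p-1)>36$, this gives $|B^c|<N/2$ and $|B|>N/2$.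

If $\sigma_0=(\varepsilon,-\varepsilon)$ with $\varepsilon\neq 0$, the second alternative holds. Let $\sigma_0=(0,0)$, so $\varphi$ and $\psi$ agree with $\iota$ on $B$; we must show that they do so everywhere. Let $t\in B^c$. Then $\varphi(t)\ne t$ or $\psi(t)\ne t$, and by symmetry we assume the former. For every neighbor $t'\in B$ of $t$ we have $\varphi(t)\sim\psi(t')=t'$, so $\varphi(t)$ sees $t'$ by (M1). Hence $t$ has at most one neighbor in $B$. With (T2) and $|B|>N/2$,
\[
|B^c|\ \ge\ e(B,B^c)\ \ge\ \tfrac12(p-\sqrt p)\,|B^c|\ \ge\ 18\,|B^c| ,
\]
so $B^c=\emptyset$ and $\varphi=\psi=\iota$.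
\end{proof}

\begin{corollary}\label{cor:sign}
Let $\Pi$ be a connected non-bipartite graph. Every homomorphism $\Pi\to F$ is constant with value $\iota$.
\end{corollary}

\begin{proof}
Let $\omega\mapsto\varphi_\omega$ be the homomorphism. By Lemma~\ref{lem:sign}, along each edge of $\Pi$ both sections are $\iota$ or neither is. As $\Pi$ is connected, all $\varphi_\omega$ equal $\iota$ or none does. In the second case the majority signs form a proper $2$-coloring of $\Pi$, which is impossible.
\end{proof}

\section{The graph $H$}\label{sec:H}

The graph $M$ alone is not a core, since it maps onto $T$. We attach a frame that has three tasks.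
\begin{itemize}
\item It must be rigid: it should force a homomorphism to fix the vertices of $M$ outside $T$ and to send each $t\in V(T)$ into $L(t)$, so that Corollary~\ref{cor:sign} applies.
\item It must leave $t$ free to move in $L(t)$: every neighbor of $t$ in the frame must be adjacent to all of $L(t)$.
\item It must let the second argument $y\in V(H)$ be replaced by a vertex of $T$, so that $\mu_\varepsilon(t,\cdot)$ can be applied. For this we need adjacent maps $h_+\sim h_-$ in $\operatorname{Map}(H,T)$ that fix $V(T)$ pointwise. Far from $M$ we can take two adjacent constants, so the bulk of the frame has to be far from $M$.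
\end{itemize}
Rigidity starts at a large clique $Q$ and spreads by one rule: a vertex that is the only common neighbor of some fixed vertices is fixed. A node of a binary tree is the only common neighbor of its two children, so deep binary trees carry rigidity over a long distance, from their leaves to their roots. The remaining vertices serve to leave the clique and to produce enough fixed leaves.

By (T4) and Lemma~\ref{lem:walks}, fix $D\ge1$ such that any two vertices of $T$, possibly equal, are joined by a walk of length exactly $D+1$. Let $q=|V(M)|\,2^D\ge3$, and let $j$ range over $\mathbb Z_q$. The vertices of $H$ are the following.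
\begin{itemize}
\item The set $Q$ of $k=6q\geq 18$ vertices $1_j,\dots,6_j$; \emph{block} $j$ is $\{1_j,\dots,6_j\}$.
\item The set $\Gamma=\bigcup_j\Gamma_j$ of \emph{gadget vertices}, where $\Gamma_j$ consists of the seven vertices $[cd]_j$ with $cd\in\{12,13,34,14,25,56,26\}$. For $\gamma=[cd]_j$ put $J_\gamma=\{c_j,d_j\}$.
\item A \emph{hub} $o$, and vertices $w_j$ and $\ell_j$.
\item For each $m\in V(M)$, the nodes of a complete binary tree $\Theta_m$ of depth $D$ with root $r_m$, whose $2^D$ leaves are among the vertices $\ell_j$. The trees are disjoint and each $\ell_j$ is a leaf of exactly one of them.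
\item The vertices of $M$.
\end{itemize}
The edges of $H$ are the following; see Figure~\ref{fig:gadget}.
\begin{itemize}
\item[(H1)] $Q$ is a clique.
\item[(H2)] Each $\gamma\in\Gamma$ is adjacent to all of $Q\setminus J_\gamma$.
\item[(H3)] Each $\Gamma_j$ carries the $4$-cycles $[12]_j[13]_j[34]_j[14]_j$ and $[12]_j[25]_j[56]_j[26]_j$.
\item[(H4)] $o$ is adjacent to $[12]_j$, $[34]_j$, $[56]_j$ for all $j$.
\item[(H5)] $w_j$ is adjacent to $o$ and to $[12]_j$.
\item[(H6)] $\ell_j$ is adjacent to $w_j$ and to $[13]_{j+1}$.
\item[(H7)] The edges of the trees $\Theta_m$.
\item[(H8)] The edges of $M$.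
\item[(H9)] For $t\in V(T)$, the root $r_t$ is adjacent to all of $L(t)$. For $m\in V(M)\setminus V(T)$, the root $r_m$ is adjacent to $m$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={draw,rounded corners,fill=white,inner sep=2.5pt}]
\node (x) at (0,0) {$[12]_j$};
\node (y) at (1.4,0.9) {$[13]_j$}; \node (z) at (2.8,0) {$[34]_j$}; \node (w) at (1.4,-0.9) {$[14]_j$};
\node (y2) at (-1.4,0.9) {$[25]_j$}; \node (z2) at (-2.8,0) {$[56]_j$}; \node (w2) at (-1.4,-0.9) {$[26]_j$};
\node (o) at (0,-2.8) {$o$}; \node (a) at (0.7,-1.8) {$w_j$};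
\node (b) at (4.6,-1.8) {$\ell_j$}; \node (n) at (4.6,-0.3) {$[13]_{j+1}$};
\node[draw=none] (p) at (6.7,-1.8) {parent};
\draw (x)--(y)--(z)--(w)--(x)--(y2)--(z2)--(w2)--(x);
\draw (o)--(x) (o) to[bend right=35] (z) (o) to[bend left=35] (z2);
\draw (o)--(a)--(x) (a)--(b)--(n);
\draw[dashed] (b)--(p);
\end{tikzpicture}
\caption{The gadget $\Gamma_j$ of $H$ and the route from it to the tree leaf $\ell_j$. The vertex $[cd]_j$ is also adjacent to all vertices of the clique $Q$ except $c_j$ and $d_j$. The hub $o$ is common to all $j$, and $[13]_j$ is also adjacent to $\ell_{j-1}$.}\label{fig:gadget}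
\end{figure}

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(i)] $H$ is connected and non-bipartite, and it induces $M$ on $V(M)$.
\item[(ii)] The clique $Q$ with its blocks satisfies \textup{(Q1)} and \textup{(Q2)}.
\item[(iii)] For $\gamma\in\Gamma$, the set of vertices adjacent to all of $Q\setminus J_\gamma$ is $J_\gamma\cup\{\gamma\}$.
\item[(iv)] $Q$ is the only clique of $H$ with $k$ vertices.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Each gadget vertex has a neighbor in $Q$, the vertices $o$ and $w_j$ have neighbors in $\Gamma$, each $\ell_j$ is adjacent to $w_j$, each tree contains a leaf, and each $m\in V(M)$ is adjacent to $r_m$. So $H$ is connected. It contains a triangle in $Q$. Only (H8) gives edges inside $V(M)$.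

(ii), (iii) Let $C\subseteq Q$ with $|C|\le3$. A vertex of $Q$ is adjacent to all of $Q\setminus C$ exactly when it lies in $C$. A vertex $\gamma'\in\Gamma$ is adjacent to all of $Q\setminus C$ exactly when $J_{\gamma'}\subseteq C$. No other vertex has a neighbor in $Q$. The sets $J_{\gamma'}$ are distinct $2$-subsets of blocks, so none lies in a singleton or in a transversal set, and $J_{\gamma'}\subseteq J_\gamma$ only for $\gamma'=\gamma$.

(iv) Let $Q'\not\subseteq Q$ be a clique; we show $|Q'|<k$. Suppose first that $Q'$ meets $Q$. Then $Q'\setminus Q\subseteq\Gamma$, and $\Gamma$ induces a bipartite graph, so $Q'\setminus Q$ has one or two elements. With one element, $|Q'|\le1+(k-2)$. Adjacent gadget vertices $\gamma,\gamma'$ have $|J_\gamma\cup J_{\gamma'}|=3$, because consecutive labels on the cycles in (H3) share exactly one digit; so with two elements, $|Q'|\le2+(k-3)$. Suppose now that $Q'\cap Q=\emptyset$, and let $R=V(H)\setminus(Q\cup V(M))$. If $Q'\subseteq V(M)$, then $|Q'|\le3$. If $Q'$ meets both $V(M)$ and $R$, then $Q'\cap R$ consists of roots, which are pairwise non-adjacent, and the neighbors of a root in $M$ lie in one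 independent fiber; so $|Q'|=2$. Finally, $[12]_j$ has six neighbors in $R$ and every other vertex of $R\setminus\{o\}$ has at most three, so a clique in $R$ has at most $7$ vertices.
\end{proof}

\section{Bipartite $G$: an idempotent non-projection}\label{sec:bip}

\begin{lemma}\label{lem:h}
There are maps $h_+\sim h_-$ in $\operatorname{Map}(H,T)$ with $h_+(t)=h_-(t)=t$ for all $t\in V(T)$.
\end{lemma}

The two maps cannot be equal, since a loop would be a homomorphism from $H\supseteq K_4$ to $T$. So bipartiteness of the parameter graph is used here as well as in the signs.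

\begin{proof}
Fix an edge $\alpha\beta$ of $T$ and let $S=Q\cup\Gamma\cup\{o\}\cup\{w_j,\ell_j:j\in\mathbb Z_q\}$. On $S$ put $h_+=\alpha$ and $h_-=\beta$. On $L(t)$ put $h_+=h_-=t$. On a tree $\Theta_m$ with $m\in L(t)$ we interpolate. Choose walks $(t,u_0,\dots,u_D)$ and $(t,u'_0,\dots,u'_D)$ of length $D+1$ in $T$ with $(u_D,u'_D)=(\alpha,\beta)$ if $D$ is even and $(u_D,u'_D)=(\beta,\alpha)$ if $D$ is odd. At nodes of depth $\delta$ put $(h_+,h_-)=(u_\delta,u'_\delta)$ if $\delta$ is even and $(h_+,h_-)=(u'_\delta,u_\delta)$ if $\delta$ is odd. At the leaves this gives $(\alpha,\beta)$ for both parities of $D$, in agreement with the values on $S$.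

We must check $h_+(y)\sim h_-(y')$ and $h_-(y)\sim h_+(y')$ for each edge $yy'$ of $H$. The edges (H1)--(H6) lie inside $S$ and give $\alpha\sim\beta$. A tree edge between depths $\delta$ and $\delta+1$ gives the pairs $u_\delta\sim u_{\delta+1}$ and $u'_\delta\sim u'_{\delta+1}$, since the parity switch places $u_\delta$ and $u_{\delta+1}$ in maps of opposite sign. On $M$ both maps are the homomorphism $M\to T$. An edge (H9) from $r_m$, with $m\in L(t)$, ends in $L(t)$ and gives the pairs $u_0\sim t$ and $u'_0\sim t$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]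
For $\varepsilon\in\{+,-\}$ define $f_\varepsilon\colon V(H)^2\to V(H)$ by
\[
f_\varepsilon(x,y)=\begin{cases}\mu_\varepsilon\bigl(x,h_\varepsilon(y)\bigr)\in L(x)&\text{if }x\in V(T),\\ x&\text{if }x\notin V(T).\end{cases}
\]
Both maps are idempotent, since $f_\varepsilon(t,t)=\mu_\varepsilon(t,t)=t$ for $t\in V(T)$. For distinct $t,s\in V(T)$ we have $f_\varepsilon(t,s)=(t,s,\varepsilon)\notin\{t,s\}$, so neither map is a projection.

We show $f_+\sim f_-$ in $I_2(H)$. Let $x\sim x'$ and $y\sim y'$ in $H$; we need $f_+(x,y)\sim f_-(x',y')$. If $x,x'\notin V(T)$, the values are $x$ and $x'$. If $x,x'\in V(T)$, then $x\sim x'$ in $T$ and $h_+(y)\sim h_-(y')$ in $T$, and Lemma~\ref{lem:mu} applies. In the remaining case one of $x,x'$ is a vertex $t\in V(T)$ and the other is a vertex $v\notin V(T)$; the two values are an element of $L(t)$ and $v$. The neighbors of $t$ outside $V(T)$ are the root $r_t$ and, by (M1), the vertices of $M$ that see $t$. All of these are adjacent to the whole fiber $L(t)$, by (H9) and (M1).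

If $G$ is connected and bipartite with at least two vertices and $c\colon V(G)\to\{+,-\}$ is a proper $2$-coloring, then $(g,x,y)\mapsto f_{c(g)}(x,y)$ is a homomorphism $G\times H^2\to H$ that violates $P_H(G)$.
\end{proof}

\section{Non-bipartite $G$: rigidity}\label{sec:nonbip}

We prove a statement that assumes idempotence only on $Q$. The weaker hypothesis costs nothing and yields the core property at the same time.

\begin{proposition}\label{prop:rigid}
Let $G$ be a connected non-bipartite graph, let $n\ge1$, and let $f\colon G\times H^n\to H$ be a homomorphism with $f(g,u,\dots,u)=u$ for all $g\in V(G)$ and $u\in Q$. Then there is an index $i$ with $f(g,x_1,\dots,x_n)=x_i$ for all $g\in V(G)$ and $x_1,\dots,x_n\in V(H)$.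
\end{proposition}

\begin{proof}
Steps 1--4 use only that $G$ is connected with at least two vertices. Non-bipartiteness is used in Step 5, and by Theorem~\ref{thm:main}(c) it cannot be dropped.

\medskip\noindent\emph{Step 1: the index.} For an edge $gg'$ of $G$, Lemmas~\ref{lem:clique} and~\ref{lem:H}(ii) give an index $i$ with $f(g,x)=f(g',x)=x_i$ for all $x\in Q^n$. For a given $g$ there is at most one such index, as $|Q|\ge2$, so edges with a common vertex have the same index, and by connectivity all edges do. After permuting coordinates, $f(g,x)=x_1$ for all $g\in V(G)$ and $x\in Q^n$.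

\medskip
We now single out the first coordinate and treat everything else as a parameter. Let $\Pi=G\times H^{n-1}$, with $\Pi=G$ if $n=1$. For $v\in V(H)$ and $\omega=(g,\bar x)\in V(\Pi)$ write $f(v\,|\,\omega)=f(g,v,\bar x)$. Then
\begin{equation}\label{eq:hom}
v\sim v'\ \text{ and }\ \omega\sim\omega'\quad\Longrightarrow\quad f(v\,|\,\omega)\sim f(v'\,|\,\omega').
\end{equation}
Neither $G$ nor $H$ has an isolated vertex, so every $\omega$ has a neighbor in $\Pi$. Call $v$ \emph{pinned} if $f(v\,|\,\omega)=v$ for all $\omega$. We must show that every vertex of $H$ is pinned. If $u$ is a pinned neighbor of $v$ and $\omega'\sim\omega$, then $f(v\,|\,\omega)\sim f(u\,|\,\omega')=u$ by \eqref{eq:hom}. This is the rule announced in Section~\ref{sec:H}: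
\begin{itemize}
\item[(R)] $f(v\,|\,\omega)$ is adjacent to every pinned neighbor of $v$. In particular, if $v$ is the only common neighbor of some set of pinned vertices, then $v$ is pinned.
\end{itemize}

\medskip\noindent\emph{Step 2: the clique is pinned.} Step 1 controls $f(g,u,\bar x)$ only for $\bar x\in Q^{n-1}$; we move $\bar x$ away from $Q$ one step at a time. Let $Z_\lambda$ be the set of end vertices of walks of length $\lambda$ that start in $Q$. A walk starting at $u\in Q$ can be extended backwards by another vertex of $Q$, so $Z_\lambda\subseteq Z_{\lambda+1}$, and $Z_\lambda=V(H)$ for large $\lambda$ because $H$ is connected. We show by induction on $\lambda$ that $f(g,u,\bar x)=u$ for all $g\in V(G)$, $u\in Q$, $\bar x\in Z_\lambda^{\,n-1}$. The case $\lambda=0$ is Step 1. For $\bar x\in Z_{\lambda+1}^{\,n-1}$, choose $g'\sim g$ and $\bar y\in Z_\lambda^{\,n-1}$ adjacent to $\bar x$ in every coordinate. For each $u'\in Q\setminus\{u\}$ we get $f(g,u,\bar x)\sim f(g',u',\bar y)=u'$, and (Q1) gives $f(g,u,\bar x)=u$.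

\medskip\noindent\emph{Step 3: the gadget vertices are pinned.} Because of (Q1), a vertex outside $Q$ must miss at least two vertices of $Q$, and then (R) alone cannot pin it. By (R), Step 2 and Lemma~\ref{lem:H}(iii) we only know $f(\gamma\,|\,\omega)\in\{\gamma\}\cup J_\gamma$. The cycles (H3) remove the two unwanted values. Fix $j$ and drop it from the notation. Let $\gamma\sim\gamma'$ be gadget vertices, let $\omega\sim\omega'$, and suppose $f(\gamma\,|\,\omega)=c$ with $J_{\gamma'}=\{c,d\}$. Then $f(\gamma'\,|\,\omega')\in\{\gamma',c,d\}$ is adjacent to $c$, while $\gamma'\not\sim c$ and $c\not\sim c$. So: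
\begin{itemize}
\item[(S)] if $f(\gamma\,|\,\omega)=c$ and $J_{\gamma'}=\{c,d\}$, then $f(\gamma'\,|\,\omega')=d$.
\end{itemize}
Let $\omega$ be arbitrary and fix $\omega'\sim\omega$. The cycles are even, so that one can go around them alternating between $\omega$ and $\omega'$.

\emph{The vertex $[12]$.} Suppose $f([12]\,|\,\omega)=1$. Going around the first cycle, (S) gives in turn
\[
f([13]\,|\,\omega')=3,\quad f([34]\,|\,\omega)=4,\quad f([14]\,|\,\omega')=1,\quad f([12]\,|\,\omega)=2,
\]
a contradiction. The exchange $1\leftrightarrow2$, $3\leftrightarrow5$, $4\leftrightarrow6$ of digits carries the first cycle to the second, and the second cycle excludes $f([12]\,|\,\omega)=2$ in the same way. So $[12]$ is pinned.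

\emph{The vertex $[13]$.} The value $1$ is excluded by (R), since $1\not\sim[12]$. The value $3$ gives $f([34]\,|\,\omega')=4$ and $f([14]\,|\,\omega)=1$ by (S), and $1$ is not adjacent to the pinned neighbor $[12]$ of $[14]$. So $[13]$ is pinned.

\emph{The vertex $[14]$.} The value $1$ is excluded as $1\not\sim[12]$. The value $4$ gives $f([34]\,|\,\omega')=3$, which is not adjacent to the pinned neighbor $[13]$ of $[34]$. So $[14]$ is pinned.

\emph{The vertex $[34]$.} Its neighbors $[13]$ and $[14]$ are pinned, $3\not\sim[13]$ and $4\not\sim[14]$. So $[34]$ is pinned.

The exchange of digits turns the last three arguments into arguments for $[25]$, $[26]$ and $[56]$.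

\medskip\noindent\emph{Step 4: all vertices outside $V(T)$ are pinned, and $f(t\,|\,\omega)\in L(t)$ for $t\in V(T)$.} Two gadget vertices have many common neighbors in $Q$, so the next vertex cannot hang on two of them; the hub hangs on enough of them to exclude all of $Q$. We apply (R) in the following order.

\emph{The hub.} The vertex $o$ is the only common neighbor of all $[12]_j,[34]_j,[56]_j$. No vertex of $Q$ qualifies, because the sets $J_\gamma$ of these vertices cover $Q$. A vertex of $\Gamma_j$ has no neighbor in $\Gamma_{j'}$ for $j'\neq j$. The vertex $w_j$ is adjacent only to $[12]_j$ among them, and all remaining vertices other than $o$ are adjacent to none of them.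

\emph{The vertices $w_j$.} We have $N(o)=\{[12]_{j'},[34]_{j'},[56]_{j'},w_{j'}:j'\in\mathbb Z_q\}$ and $N([12]_j)\setminus Q=\{[13]_j,[14]_j,[25]_j,[26]_j,o,w_j\}$. So $N(o)\cap N([12]_j)=\{w_j\}$.

\emph{The leaves.} The vertices $w_j$ all share the neighbor $o$ and so cannot serve as leaves themselves; one more step separates them. We have $N(w_j)=\{o,[12]_j,\ell_j\}$ and $N([13]_{j+1})\setminus Q=\{[12]_{j+1},[34]_{j+1},\ell_j\}$. As $j+1\ne j$, the intersection is $\{\ell_j\}$. The shift of the index avoids the common neighbor $[12]_j$ of $w_j$ and $[13]_j$.

\emph{The other tree nodes}, by induction from the leaves up to the roots. Let $v$ be a non-leaf node. If its children are leaves $\ell_j\neq\ell_{j'}$, their neighborhoods $\{w_j,[13]_{j+1},v\}$ and $\{w_{j'},[13]_{j'+1},v\}$ meet in $v$ only. Otherwise each child is adjacent only to $v$ and to its own two children, and again $v$ is the only common neighbor.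

\emph{The vertices $m\in L(t)\setminus\{t\}$.} The set $N(r_t)$ consists of $L(t)$ and the two children of $r_t$, and $N(r_m)$ consists of $m$ and the two children of $r_m$. The trees are disjoint, so the intersection is $\{m\}$.

\emph{The vertices $t\in V(T)$.} By (R), $f(t\,|\,\omega)\in N(r_t)$, so it lies in $L(t)$ or is a child of $r_t$. By (T1), $t$ has two distinct neighbors $t',s$ in $T$. The vertex $(t',s,+)$ sees $t$, so it is a pinned neighbor of $t$, and $f(t\,|\,\omega)$ is adjacent to it. Children of roots have no neighbors in $M$. Hence $f(t\,|\,\omega)\in L(t)$.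

\medskip\noindent\emph{Step 5: the vertices of $T$ are pinned.} For $\omega\in V(\Pi)$ let $\varphi_\omega(t)=f(t\,|\,\omega)$ for $t\in V(T)$. By Step 4 this is a section. By \eqref{eq:hom} and Lemma~\ref{lem:H}(i), $\omega\sim\omega'$ and $t\sim t'$ imply $\varphi_\omega(t)\sim\varphi_{\omega'}(t')$ in $M$, so $\omega\mapsto\varphi_\omega$ is a homomorphism $\Pi\to F$. The graphs $G$ and $H$ are connected and non-bipartite, hence so is $\Pi$ by Lemma~\ref{lem:walks}. Corollary~\ref{cor:sign} gives $\varphi_\omega=\iota$ for all $\omega$.

\medskip
Every vertex of $H$ is pinned, which means $f(g,x_1,\dots,x_n)=x_1$ for all arguments.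
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a), (b)]
The hypothesis of $P_H(G)$ implies the hypothesis of Proposition~\ref{prop:rigid}, so $P_H(G)$ holds for every connected non-bipartite $G$. In particular $P_H(K_3)$ holds, and this implies projectivity, as noted in Section~\ref{sec:intro}. This is (b).

For (a), let $e\colon H\to H$ be a homomorphism. As $H$ has no loops, $e$ maps $Q$ injectively onto a clique with $k$ vertices, so $e(Q)=Q$ by Lemma~\ref{lem:H}(iv). Thus $e$ permutes $Q$, and some power $e^\nu$ with $\nu\ge1$ is the identity on $Q$. Proposition~\ref{prop:rigid}, applied with $G=K_3$, $n=1$ and $f(g,x)=e^\nu(x)$, shows that $e^\nu$ is the identity of $H$. So $e$ has the inverse homomorphism $e^{\nu-1}$ and is an automorphism.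

Together with Section~\ref{sec:bip} this gives (a), (b) and (c) for the graph $H$ built from any prime $p>1000$. That graph has more than $p^2$ vertices, so the construction yields infinitely many non-isomorphic graphs.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{CSPs for children: Fine-grained complexity of graph homomorphism problems},
\texttt{https://pacs2024.github.io/slides/pawel.pdf}.

\end{thebibliography}
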